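
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Pseudocompact reflexive groups whose\\ $P$-modification is not reflexive}


\begin{abstract}
The $P$-modification $PG$ of a topological group $G$ is the group $G$ with the topology generated by its $G_\delta$-sets. We construct, in ZFC, a pseudocompact (hence precompact) reflexive Abelian group $G$ such that $PG$ is not reflexive. In the positive direction, we show that if a subgroup $G$ of a compact Abelian group $K$ maps onto every quotient of $K$ of weight at most $\omega_1$, then $PG$ is reflexive; the same condition with $\omega$ in place of $\omega_1$ does not suffice, even when $G$ is reflexive. Finally, we show that the compact Abelian groups $K$ such that $PG$ is reflexive for every $G_\delta$-dense subgroup $G\le K$ are exactly the metrizable ones.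
\end{abstract}

\section{Introduction}

\subsection*{The question}
All groups are Hausdorff Abelian topological groups. We write the circle group additively, $\mathbb T=\mathbb R/\mathbb Z$, and denote by $\|t\|$ the distance from $t\in\mathbb T$ to $0$. The \emph{dual} $G^\wedge$ of a group $G$ is the group of its continuous homomorphisms to $\mathbb T$ (\emph{characters}) with the compact-open topology. The group $G$ is \emph{reflexive} if the evaluation map
\[
\alpha_G\colon G\to G^{\wedge\wedge},\qquad \alpha_G(x)(\chi)=\chi(x),
\]
is a topological isomorphism, that is, if Pontryagin duality holds for $G$.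

A topological group is a \emph{$P$-group} if countable intersections of open sets are open. The \emph{$P$-modification} $PG$ of $G$ is the same abstract group with the topology whose base consists of all $G_\delta$-sets of $G$; it is a $P$-group. A group $G$ is \emph{pseudocompact} if every continuous real-valued function on $G$ is bounded, and \emph{precompact} if for every neighborhood $U$ of $0$ finitely many translates of $U$ cover $G$. Pseudocompact groups are precompact \cite{CR66}.

In a $P$-group every compact set is finite (Lemma~\ref{lem:finite}), so the dual of a $P$-group carries the topology of pointwise convergence. Nevertheless there are many reflexive $P$-groups: it is known that $PG$ is reflexive whenever $G$ is a product of \emph{feathered} groups, i.e.\ groups $X$ having a compact subgroup $C$ with $X/C$ metrizable. In particular, $PK$ is reflexive for every locally compact $K$. The following problem is posed in \cite{GRT}.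

\medskip
\noindent\textbf{Problem.} \emph{Suppose that $G$ is a pseudocompact reflexive group. Is $PG$ reflexive? What if $G$ is precompact?}
\medskip

There is some reason to expect a positive answer for pseudocompact groups. A subgroup $G$ of a compact group $K$ is \emph{$G_\delta$-dense} if it meets every nonempty $G_\delta$-set of $K$, and $G_\delta$-dense subgroups of compact groups are pseudocompact \cite{CR66}. For such $G$ the group $PG$ is a dense subgroup of the reflexive group $PK$, and every character of $PG$ extends uniquely to a character of $PK$ (Lemma~\ref{lem:base}). If, moreover, $G$ itself satisfies duality, nothing obvious seems to be missing. But the answer to both questions is no.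

\subsection*{Results}
Throughout, $L$ denotes either $\mathbb T$ or $\mathbb Z(m)=\{t\in\mathbb T: mt=0\}$ with $m\ge2$, and $w(X)$ is the weight of $X$.

\begin{theorem}\label{thm:main}
Let $\lambda$ be an infinite cardinal with $\lambda=\lambda^\omega$ (for example $\lambda=\mathfrak c$). There is a $G_\delta$-dense subgroup $G$ of $L^\lambda$ with $|G|=\lambda$ which is pseudocompact, has no infinite compact subsets, and is reflexive, while $PG$ is not reflexive.
\end{theorem}

Since pseudocompact groups are precompact, any one such group answers both questions of the Problem. The next theorem gives a strengthening of $G_\delta$-density that is sufficient.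

\begin{theorem}\label{thm:positive}
Let $K$ be a compact Abelian group, and let $G\le K$ satisfy $G+N=K$ for every closed subgroup $N\le K$ with $w(K/N)\le\omega_1$. Then $PG$ is reflexive. Moreover, if $\lambda$ is an infinite cardinal with $\lambda=\lambda^{\omega_1}$, there is a non-compact pseudocompact reflexive group $G\le L^\lambda$ such that $PG$ is reflexive.
\end{theorem}

With $\omega$ in place of $\omega_1$ the condition on $G$ in Theorem~\ref{thm:positive} is precisely $G_\delta$-density (Lemma~\ref{lem:base}); by Theorem~\ref{thm:main} this does not suffice, even if $G$ is reflexive. If the reflexivity of $G$ is not required, failure is the rule: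

\begin{theorem}\label{thm:class}
For a compact Abelian group $K$, the group $PG$ is reflexive for every $G_\delta$-dense subgroup $G\le K$ if and only if $K$ is metrizable.
\end{theorem}

\subsection*{The idea}
Let $G$ be $G_\delta$-dense in a compact group $K$. The duals of $PG$ and $PK$ are the same group, with the topologies of pointwise convergence on $G$ and on $K$ respectively. The first is coarser, so it may have more compact sets, and $\alpha_{PG}$ is continuous only if all these compact sets are equicontinuous. The coordinate functions on $K=\mathbb Z(2)^{\omega_1}$ form a family that is not equicontinuous on $PK$. Its closure in $(PK)^\wedge$ is not compact, because some of its pointwise cluster points are discontinuous on $PK$. We shall find groups $G$ with a family of $\omega_1$ coordinates such that each element of $G$ is annihilated by all but countably many members of the family; then the dangerous cluster points vanish on $G$, and the closure of the family becomes compact. Section~\ref{sec:test} shows this at work for the group of countably supported vectors. That group is not reflexive, and in Sections~\ref{sec:H} and~\ref{sec:construction} we correct this by adding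 further coordinates.

The proof of Theorem~\ref{thm:positive} in Section~\ref{sec:positive} runs the same mechanism backwards: there, surjectivity onto quotients of weight $\omega_1$ yields an element of $G$ on which $\omega_1$ many characters are simultaneously bounded away from $0$. The proof includes the reflexivity of $PK$ for compact $K$ (the case $G=K$), so that nothing below depends on the known results quoted above.

\section{$P$-modifications of subgroups of compact groups}\label{sec:P}

\subsection*{Standard facts}
``Countable'' includes finite. We use constantly:
\begin{equation}\label{eq:quarter}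
\text{a subgroup of $\mathbb T$ contained in $\{t:\|t\|\le 1/4\}$ is trivial.}
\end{equation}
Indeed, if $0<\|t\|\le1/4$, then $\|2t\|=2\|t\|$, so some $2^kt$ lies outside this set. Since $\mathbb T$ is divisible, homomorphisms to $\mathbb T$ extend from subgroups of abstract Abelian groups to the whole group; in particular they separate points. For an abstract group $G$, the group $\mathrm{Hom}(G,\mathbb T)$ with the topology of pointwise convergence is compact, being closed in $\mathbb T^G$. A base at $0$ of $X^\wedge$ is formed by the sets $\{\chi:\|\chi(x)\|<\varepsilon\ \forall x\in C\}$ with $C\subset X$ compact and $\varepsilon>0$.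

For a group $G$ of homomorphisms $\Gamma\to\mathbb T$, let $\sigma(\Gamma,G)$ be the topology on $\Gamma$ of pointwise convergence on $G$. By a theorem of Comfort and Ross \cite{CR64},
\begin{equation}\label{eq:CR}
\text{the $\sigma(\Gamma,G)$-continuous characters of $\Gamma$ are exactly the elements of $G$.}
\end{equation}

Let $K$ be compact with (discrete) dual $K^\wedge$. The topology of $K$ is generated by its characters, and every homomorphism $K^\wedge\to\mathbb T$ is evaluation at a point of $K$. Write $N^\perp\le K^\wedge$ for the annihilator of $N\le K$, and $A^\perp\le K$ for that of $A\le K^\wedge$. Then $N^{\perp\perp}=N$ if $N$ is closed, and $A^{\perp\perp}=A$ always. Consequently, for closed subgroups,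
\begin{equation}\label{eq:perp}
(N+M)^\perp=N^\perp\cap M^\perp,\qquad \Bigl(\bigcap_iN_i\Bigr)^{\perp}=\Bigl\langle\bigcup_iN_i^\perp\Bigr\rangle .
\end{equation}
The dual of $K/N$ is $N^\perp$, and for an infinite cardinal $\kappa$ we have $w(K/N)\le\kappa$ if and only if $|N^\perp|\le\kappa$; for $\kappa=\omega$ this says that $K/N$ is metrizable.

For $D\subset J$ put $N_D=\{x\in L^J: x|_D=0\}$. Characters of $L^J$ are finite integer combinations of coordinate projections $\pi_j$. Hence, for infinite $\kappa$ and a closed subgroup $N\le L^J$,
\begin{equation}\label{eq:coord}
|N^\perp|\le\kappa\ \Longrightarrow\ N\supset N_D\ \text{for some $D\subset J$ with } |D|\le\kappa: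
\end{equation}
let $D$ consist of the coordinates on which the members of $N^\perp$ depend; then $N_D\subset N^{\perp\perp}=N$.

\subsection*{Small quotients and the topology of $PG$}
For compact $K$ let $\mathcal N(K)$ be the set of closed subgroups $N\le K$ with $N^\perp$ countable. By \eqref{eq:perp} it is closed under countable intersections. The next lemma says that passing from $G$ to $PG$ amounts to making the subgroups $G\cap N$, $N\in\mathcal N(K)$, open.

\begin{lemma}\label{lem:base}
Let $G$ be a subgroup of a compact group $K$.
\begin{enumerate}
\item[(a)] The subgroups $G\cap N$, $N\in\mathcal N(K)$, form a base at $0$ of $PG$.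
\item[(b)] A homomorphism $\chi\colon G\to\mathbb T$ is continuous on $PG$ if and only if it vanishes on $G\cap N$ for some $N\in\mathcal N(K)$.
\item[(c)] $G$ is $G_\delta$-dense in $K$ if and only if $G+N=K$ for every $N\in\mathcal N(K)$. In this case, if a homomorphism $\chi\colon G\to\mathbb T$ vanishes on $G\cap N$ with $N\in\mathcal N(K)$, then $\chi$ extends to a homomorphism $\tilde\chi\colon K\to\mathbb T$ that vanishes on $N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $N\in\mathcal N(K)$, then $N$ is the intersection of the countably many open sets $\{x:\|\chi(x)\|<1/n\}$ with $\chi\in N^\perp$, $n\ge1$; so $N$ is a $G_\delta$-set. Conversely, let $0\in\bigcap_nU_n$ with $U_n$ open in $K$. Each $U_n$ contains a set $\{x:\|\chi(x)\|<\varepsilon_n\ \forall\chi\in F_n\}$ with $\varepsilon_n>0$ and $F_n\subset K^\wedge$ finite, so $\bigcap_nU_n$ contains the annihilator of the countable group $\langle\bigcup_nF_n\rangle$, which belongs to $\mathcal N(K)$. The $G_\delta$-sets of $G$ are the traces on $G$ of those of $K$.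

(b) If $\chi$ vanishes on the open subgroup $G\cap N$ of $PG$, it is continuous. Conversely, if $\chi$ is continuous, then by (a) there is $N\in\mathcal N(K)$ with $\|\chi(g)\|\le1/4$ for all $g\in G\cap N$; so $\chi(G\cap N)$ is trivial by \eqref{eq:quarter}.

(c) By (a), with $G=K$ and after translation, every nonempty $G_\delta$-set of $K$ contains a coset $x+N$ with $N\in\mathcal N(K)$, and these cosets are themselves $G_\delta$-sets. So $G$ is $G_\delta$-dense if and only if it meets all of them, i.e.\ $G+N=K$ for all $N\in\mathcal N(K)$. In this case put $\tilde\chi(g+n)=\chi(g)$ for $g\in G$, $n\in N$; this is well defined because $\chi$ vanishes on $G\cap N$.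
\end{proof}

\begin{lemma}\label{lem:finite}
Compact subsets of a Hausdorff $P$-group are finite. Hence the dual of $PG$ carries the topology of pointwise convergence on $G$.
\end{lemma}

\begin{proof}
The complement of a countable set is a countable intersection of complements of points, hence open. So all countable sets are closed. A countably infinite subset of a compact set would therefore be closed and, all its subsets being closed, discrete; this contradicts compactness.
\end{proof}

\subsection*{A criterion}
For subgroups of compact groups, reflexivity of the $P$-modification depends only on the compact subsets of its dual. We say that a set of homomorphisms vanishes on a set if each of its members does.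

\begin{proposition}\label{prop:criterion}
Let $G$ be a subgroup of a compact Abelian group $K$. Then $\alpha_{PG}$ is an open bijection, and $PG$ is reflexive if and only if every compact $C\subset(PG)^\wedge$ vanishes on $G\cap N$ for some $N\in\mathcal N(K)$.
\end{proposition}

\begin{proof}
The characters of $K$ restrict to characters of $PG$ and separate the points of $G$, so $\alpha_{PG}$ is injective. It is onto by Lemma~\ref{lem:finite} and \eqref{eq:CR}, applied to $\Gamma=(PG)^\wedge$.

\emph{Openness.} Let $U=G\cap N$ with $N\in\mathcal N(K)$, and let $C_U$ be the set of all homomorphisms $\chi\colon G\to\mathbb T$ vanishing on $U$. They are continuous on $PG$, and $C_U$ is closed in $\mathrm{Hom}(G,\mathbb T)$; so $C_U$ is a compact subset of $(PG)^\wedge$. Let $g\in G$ satisfy $\|\chi(g)\|\le1/4$ for all $\chi\in C_U$. As $C_U$ is a group, $\|k\chi(g)\|\le1/4$ for all $k\in\mathbb Z$, so $\chi(g)=0$ by \eqref{eq:quarter}. Since homomorphisms $G/U\to\mathbb T$ separate points, $g\in U$. Thus $\alpha_{PG}(U)$ contains the neighborhood $\{\Psi:\|\Psi(\chi)\|<1/4\ \forall\chi\in C_U\}$ of $0$ in $(PG)^{\wedge\wedge}$.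

\emph{Continuity.} Hence $PG$ is reflexive if and only if $\alpha_{PG}$ is continuous, i.e.\ if and only if for all compact $C\subset(PG)^\wedge$ and $\varepsilon>0$ the set $\{g\in G:\|\chi(g)\|<\varepsilon\ \forall\chi\in C\}$ is a neighborhood of $0$ in $PG$ (in other words, $C$ is equicontinuous). If $C$ vanishes on $G\cap N$, this set contains $G\cap N$. Conversely, if the set with $\varepsilon=1/4$ is a neighborhood of $0$, it contains some $G\cap N$ with $N\in\mathcal N(K)$, and then each $\chi(G\cap N)$ with $\chi\in C$ is trivial by \eqref{eq:quarter}.
\end{proof}

Thus the task is to decide whether $(PG)^\wedge$ contains a compact set that vanishes on no $G\cap N$, where compactness refers to pointwise convergence on $G$. Among the $G_\delta$-dense subgroups $G$ of $K$, for which $(PG)^\wedge$ is always the same abstract group, a smaller group makes compactness easier to achieve.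

\section{Families with countable point supports}\label{sec:test}

\begin{example}[Countably supported vectors]\label{ex:sigma}
Let $K=\mathbb Z(2)^{\omega_1}$, where $\mathbb Z(2)=\{0,1/2\}\subset\mathbb T$, and let $\Sigma\le K$ be the subgroup of vectors with countable support. It is $G_\delta$-dense: by \eqref{eq:coord} every $N\in\mathcal N(K)$ contains $N_D$ for some countable $D$, and every $x\in K$ agrees on $D$ with a vector supported in $D$. Let $\chi_\alpha$ be the $\alpha$-th coordinate function on $\Sigma$, and let $e_\alpha\in\Sigma$ have value $1/2$ at $\alpha$ and $0$ elsewhere.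

\emph{The coordinates vanish together on no $\Sigma\cap N$.} If $N\supset N_D$ with $D$ countable and $\alpha\notin D$, then $e_\alpha\in\Sigma\cap N$ and $\chi_\alpha(e_\alpha)\ne0$.

\emph{Their closure in $\mathrm{Hom}(\Sigma,\mathbb T)$ consists of characters of $P\Sigma$.} The points of the closure are the limits $\chi_p(g)=\lim_{\alpha\to p}\chi_\alpha(g)$ along ultrafilters $p$ on $\omega_1$. If $p$ has a countable member $E$, then $\chi_p$ vanishes on $\Sigma\cap N_E$ and is continuous on $P\Sigma$ by Lemma~\ref{lem:base}. If all members of $p$ are uncountable, then for each $g\in\Sigma$ the co-countable set $\{\alpha:\chi_\alpha(g)=0\}$ belongs to $p$, and so $\chi_p=0$.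

Hence the closure is a compact subset of $(P\Sigma)^\wedge$ that vanishes on no $\Sigma\cap N$, and $P\Sigma$ is not reflexive by Proposition~\ref{prop:criterion}. The situation in $PK$ is different. If all members of $p$ are uncountable, the limit $\chi_p$ of the coordinates on $K$ takes the value $1/2$ at the vector that is $0$ on $D$ and $1/2$ off $D$, for every countable $D$; so $\chi_p$ vanishes on no $N_D$ and is discontinuous on $PK$. The coordinates do not have compact closure in $(PK)^\wedge$, and there is no contradiction with the reflexivity of $PK$. What matters is that $\Sigma$ contains no vector of uncountable support.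

The group $\Sigma$ itself does not answer the Problem, since it is not reflexive. Every neighborhood of $0$ contains all but finitely many $e_\alpha$, so $X=\{e_\alpha:\alpha<\omega_1\}\cup\{0\}$ is compact. A character of $\Sigma$ extends to $K$, so it is a finite sum of coordinates; if $\|\chi\|<1/2$ on $X$, then $\chi=0$. Hence $\Sigma^\wedge$ is discrete, and it is $K^\wedge$ as a group, so that $\alpha_\Sigma$ is the inclusion $\Sigma\to K$, which is not onto.
\end{example}

The first half of the example is an instance of the following lemma.

\begin{lemma}\label{lem:test}
Let $G$ be a subgroup of a compact Abelian group $K$, and let $(\chi_\alpha)_{\alpha<\omega_1}$ be a family in $(PG)^\wedge$ such that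
\begin{enumerate}
\item[(i)] for each $g\in G$ the set $\{\alpha:\chi_\alpha(g)\neq0\}$ is countable;
\item[(ii)] the family $(\chi_\alpha)$ vanishes on $G\cap N$ for no $N\in\mathcal N(K)$.
\end{enumerate}
Then $PG$ is not reflexive.
\end{lemma}

\begin{proof}
Let $C$ be the closure of $\{\chi_\alpha:\alpha<\omega_1\}$ in the compact group $\mathrm{Hom}(G,\mathbb T)$, and let $\chi\in C$. We show that $\chi$ is continuous on $PG$.

Suppose first that $\chi$ has a neighborhood $W$ for which $E=\{\alpha:\chi_\alpha\in W\}$ is countable. Then $\chi$ lies in the closure of $\{\chi_\alpha:\alpha\in E\}$. By Lemma~\ref{lem:base}(b), for each $\alpha\in E$ there is $R_\alpha\in\mathcal N(K)$ such that $\chi_\alpha$ vanishes on $G\cap R_\alpha$. Put $R=\bigcap_{\alpha\in E}R_\alpha\in\mathcal N(K)$. All $\chi_\alpha$ with $\alpha\in E$ vanish on $G\cap R$, hence so does $\chi$.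

Otherwise, given $g\in G$ and $\varepsilon>0$, there are uncountably many $\alpha$ with $\|\chi_\alpha(g)-\chi(g)\|<\varepsilon$. By (i) one of them has $\chi_\alpha(g)=0$, so $\|\chi(g)\|<\varepsilon$. Hence $\chi=0$.

So $C$ is a compact subset of $(PG)^\wedge$. By (ii) it vanishes on no $G\cap N$, and Proposition~\ref{prop:criterion} applies.
\end{proof}

Condition (i) cannot be dropped: the coordinates on $G=K=\mathbb Z(2)^{\omega_1}$ satisfy (ii), while $PK$ is reflexive by Theorem~\ref{thm:positive}.

\section{Reflexivity from the extension of countable homomorphisms}\label{sec:H}

We now need a way to make a $G_\delta$-dense subgroup $G$ of a compact group reflexive. The compact set $X$ of Example~\ref{ex:sigma} made the dual of $\Sigma$ discrete and hence the bidual too large. If neither $G$ nor $G^\wedge$ has infinite compact subsets, then $G^\wedge$ and $G^{\wedge\wedge}$ carry topologies of pointwise convergence. Since the topology of $G$ is itself generated by its characters, \eqref{eq:CR} then gives duality at once. For a group $E$ consider the condition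
\begin{enumerate}
\item[(H)] every homomorphism $D\to\mathbb T$ from a countable subgroup $D\le E$ extends to a continuous character of $E$.
\end{enumerate}

\begin{lemma}\label{lem:H}
If $E$ satisfies (H), then all compact subsets of $E$ are finite.
\end{lemma}

\begin{proof}
\emph{Countable subgroups $D\le E$ are closed.} Let $y\in E\setminus D$. There is a homomorphism $D+\langle y\rangle\to\mathbb T$ that is trivial on $D$ and nonzero at $y$. Extend it to a continuous character $\chi$ by (H). Then $\{\chi\neq0\}$ is a neighborhood of $y$ disjoint from $D$.

Now suppose that $X\subset E$ is compact and infinite. Let $D$ be the subgroup generated by a countably infinite subset of $X$. Then $X\cap D$ is an infinite, countable, compact space. It is metrizable: choosing disjoint open sets for each pair of distinct points, we obtain a countable subbase of a coarser Hausdorff topology, which by compactness is the given one. An infinite compact space is not discrete, so there are points $x,x_n\in X\cap D$ with $x_n\ne x$ and $x_n\to x$. Put $y_n=x_n-x\in D\setminus\{0\}$; then $y_n\to0$ in $E$. By (H), every $f\in\mathrm{Hom}(D,\mathbb T)$ is the restriction of a continuous character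 of $E$, so $f(y_n)\to0$ for \emph{every} $f$.

This is impossible. Let $m$ be the Haar probability measure on the compact group $\mathrm{Hom}(D,\mathbb T)$. By dominated convergence,
\[
\int e^{2\pi i f(y_n)}\,dm(f)\to1 .
\]
But $y_n\ne0$, so $f\mapsto f(y_n)$ is a nontrivial continuous character of $\mathrm{Hom}(D,\mathbb T)$, and each of these integrals is $0$.
\end{proof}

\begin{lemma}\label{lem:reflexive}
Let $G$ be a $G_\delta$-dense subgroup of a compact Abelian group $K$, and suppose that $G$ satisfies (H). Then $G$ is pseudocompact, has no infinite compact subsets, and is reflexive.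
\end{lemma}

\begin{proof}
Pseudocompactness holds by \cite{CR66}, and compact subsets of $G$ are finite by Lemma~\ref{lem:H}. Put $\Gamma=K^\wedge$. Since $G$ is dense in $K$, its characters are the restrictions of those of $K$, and $G^\wedge=(\Gamma,\sigma(\Gamma,G))$. This is Hausdorff, since a character of $K$ that vanishes on $G$ is $0$.

\emph{The group $(\Gamma,\sigma(\Gamma,G))$ satisfies (H).} Let $D\le\Gamma$ be countable and $f\in\mathrm{Hom}(D,\mathbb T)$. Extend $f$ to a homomorphism $\Gamma\to\mathbb T$; by Pontryagin duality the extension is evaluation at some $x\in K$. Since $D^\perp\in\mathcal N(K)$, $G_\delta$-density yields $g\in G\cap(x+D^\perp)$. Evaluation at $g$ is $\sigma(\Gamma,G)$-continuous and agrees with $f$ on $D$.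

By Lemma~\ref{lem:H}, compact subsets of $G^\wedge$ are finite. By \eqref{eq:CR}, the characters of $G^\wedge$ are the evaluations at elements of $G$, so $\alpha_G$ is onto, and it is injective because characters of $K$ separate points. Since $G^{\wedge\wedge}$ carries the topology of pointwise convergence on $\Gamma$, which on $G$ is the topology inherited from $K$, the map $\alpha_G$ is a topological isomorphism.
\end{proof}

Note the division of labor: (H) for $G$ is a hypothesis, whereas (H) for the dual comes from $G_\delta$-density.

\section{The construction and the proof of Theorem \ref{thm:main}}\label{sec:construction}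

We look for a subgroup of a power $L^J$ with three properties: it is $G_\delta$-dense; it satisfies (H); and on a set $J_0$ of $\omega_1$ coordinates its elements have countable support, as in Example~\ref{ex:sigma}. The first property is easily achieved by including, for each countable $D\subset J$ and each $p\in L^D$, a generator that restricts to $p$ on $D$. For (H), every homomorphism on a countable subgroup should be realized by a coordinate. There is an apparent circularity here, since the homomorphisms to be realized depend on the group. It disappears if the generators $g_\xi$ are indexed in advance: a coordinate $j$ is assigned a countable set $S$ of indices and values $s(\xi)\in L$, $\xi\in S$, and we declare $g_\xi(j)=s(\xi)$. A conflict arises only when $j\in D_\xi$ for some $\xi\in S$, where $D_\xi$ is the set on which $g_\xi$ is already prescribed. We avoid it by assigning the same data to so many coordinates that one of them lies outside all the sets $D_\xi$, $\xi\in S$. The coordinates in $J_0$ are not used for (H), so the supports there stay small.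

For Theorem~\ref{thm:positive} we need the same construction with $\omega_1$ in place of $\omega$ as the bound on $|D|$; we treat both at once.

\begin{lemma}\label{lem:construction}
Let $\mu\in\{\omega,\omega_1\}$, let $\lambda$ be an infinite cardinal with $\lambda^\mu=\lambda$, and let $J=J_0\sqcup J'$ with $|J'|=\lambda\ge|J_0|$. There is a subgroup $G\le L^J$ with $|G|=\lambda$ such that
\begin{enumerate}
\item[(1)] for all $D\subset J$ with $|D|\le\mu$ and all $p\in L^D$ there is $g\in G$ with $g|_D=p$;
\item[(2)] $G$ satisfies (H);
\item[(3)] $|\{j\in J_0:g(j)\ne0\}|\le\mu$ for every $g\in G$.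
\end{enumerate}
Moreover, (1) implies that $G$ is $G_\delta$-dense in $L^J$.
\end{lemma}

\begin{proof}
Let $\Xi$ be the set of pairs $\xi=(D_\xi,p_\xi)$ with $D_\xi\subset J$, $|D_\xi|\le\mu$ and $p_\xi\in L^{D_\xi}$; these are the prescriptions required by (1). Let $Q$ be the set of pairs $(S,s)$ with $S\subset\Xi$ countable and $s\in L^S$.

\emph{Counting.} We have $|L|^\mu\le\mathfrak c^\mu=2^\mu\le\lambda^\mu=\lambda$. Since $|J|=\lambda$, there are $\lambda^\mu=\lambda$ choices of $D_\xi$ and at most $\lambda$ choices of $p_\xi$ for each; so $|\Xi|=\lambda$. Likewise $|Q|=\lambda$, as $\lambda^\omega=\lambda$. Finally $\mu^+\le2^\mu\le\lambda$, so $|J'|=\lambda=|Q|\cdot\mu^+$, and there is a map $q\colon J'\to Q$ all of whose fibers have cardinality at least $\mu^+$.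

\emph{Definition of $G$.} For $\xi\in\Xi$ define $g_\xi\in L^J$ by
\[
g_\xi(j)=\begin{cases}
p_\xi(j), & j\in D_\xi,\\
s(\xi), & j\in J'\setminus D_\xi,\ q(j)=(S,s)\text{ and }\xi\in S,\\
0, & \text{otherwise,}
\end{cases}
\]
and let $G=\langle g_\xi:\xi\in\Xi\rangle$. Then (1) holds because $g_\xi|_{D_\xi}=p_\xi$, and (3) holds because the support of $g_\xi$ within $J_0$ lies in $D_\xi$ and elements of $G$ are finite integer combinations of the $g_\xi$.

\emph{The key property.} For every countable $S\subset\Xi$ and every $s\in L^S$,
\begin{equation}\label{eq:key}
\text{there is } j\in J'\text{ with } g_\xi(j)=s(\xi)\text{ for all }\xi\in S.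
\end{equation}
Indeed, $|\bigcup_{\xi\in S}D_\xi|\le\mu$ while $|q^{-1}(S,s)|\ge\mu^+$, so we may choose $j\in q^{-1}(S,s)\setminus\bigcup_{\xi\in S}D_\xi$.

Taking $S=\{\xi,\eta\}$ with $\xi\ne\eta$ and $s(\xi)\ne s(\eta)$ in \eqref{eq:key}, we see that the $g_\xi$ are distinct, so $|G|=\lambda$.

\emph{Proof of (2).} Let $D\le G$ be countable. Each element of $D$ is a combination of finitely many generators, so $D\le G_S=\langle g_\xi:\xi\in S\rangle$ for some countable $S\subset\Xi$. Extend the given homomorphism $D\to\mathbb T$ to $f\colon G_S\to\mathbb T$. The values of $f$ lie in $L$: this is trivial for $L=\mathbb T$, and if $L=\mathbb Z(m)$, then $mG_S=0$. Apply \eqref{eq:key} with $s(\xi)=f(g_\xi)$ to get $j\in J'$ with $\pi_j(g_\xi)=f(g_\xi)$ for all $\xi\in S$. The continuous character $\pi_j|_G$ agrees with $f$ on the generators of $G_S$, hence on $D$.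

\emph{$G_\delta$-density.} Let $N\in\mathcal N(L^J)$. By \eqref{eq:coord} there is a countable $D\subset J$ with $N_D\subset N$. Given $x\in L^J$, by (1) there is $g\in G$ with $g|_D=x|_D$, so $x\in g+N_D\subset G+N$. Apply Lemma~\ref{lem:base}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Note that $\lambda=\lambda^\omega\ge\mathfrak c\ge\omega_1$. Apply Lemma~\ref{lem:construction} with $\mu=\omega$, $J_0=\omega_1$ and $|J'|=\lambda$; then $|J|=\lambda$ and we may identify $L^J$ with $L^\lambda$. The resulting group $G$ is $G_\delta$-dense in $K=L^J$, satisfies (H), and has cardinality $\lambda$. By Lemma~\ref{lem:reflexive} it is pseudocompact, reflexive, and without infinite compact subsets.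

To see that $PG$ is not reflexive, we apply Lemma~\ref{lem:test} to $\chi_\alpha=\pi_\alpha|_G$, $\alpha\in J_0=\omega_1$. These are continuous on $G$, hence on $PG$. Condition (i) is property (3) of Lemma~\ref{lem:construction}. For (ii), let $N\in\mathcal N(K)$. By \eqref{eq:coord}, $N\supset N_D$ for a countable $D$. Choose $\alpha\in\omega_1\setminus D$ and $l\in L\setminus\{0\}$. By (1), applied to the countable set $D\cup\{\alpha\}$, there is $g\in G$ with $g|_D=0$ and $g(\alpha)=l$. Then $g\in G\cap N$ and $\chi_\alpha(g)\ne0$.
\end{proof}

\begin{remark}
The projection of this group $G$ to $L^{J_0}=L^{\omega_1}$ is exactly the group of countably supported vectors: it is contained in that group by (3), and if $p\in L^{D}$ with $D\subset J_0$ countable, the generator $g_{(D,p)}$ projects to the extension of $p$ by $0$. So $G$ is a lifting of the group in Example~\ref{ex:sigma} (for general $L$). The additional coordinates $J'$ destroy the infinite compact sets, but leave in place the family of characters that prevents the $P$-modification from being reflexive.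
\end{remark}

\section{Proof of Theorem \ref{thm:positive}}\label{sec:positive}

In the proof of Lemma~\ref{lem:test}, a point each of whose neighborhoods contains uncountably many of the $\chi_\alpha$ was forced to be $0$, because every $g\in G$ was annihilated by all but countably many $\chi_\alpha$. To prove reflexivity, we must find in each potentially bad compact set a sequence $(\chi_\beta)_{\beta<\omega_1}$, and in $G$ an element $g$ on which these characters, from some index on, stay away from $0$ although a cluster point of this kind vanishes at $g$. We construct such an element first in $K$, where compactness permits transfinite approximation, and then move it into $G$; only this last step needs quotients of weight $\omega_1$.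

\begin{proof}[Proof of the first part]
Suppose that $PG$ is not reflexive. By Proposition~\ref{prop:criterion} there is a compact $C\subset(PG)^\wedge$ that vanishes on $G\cap N$ for no $N\in\mathcal N(K)$. By hypothesis and Lemma~\ref{lem:base}(c), $G$ is $G_\delta$-dense in $K$.

\emph{Step 1: a chain.} We choose $M_\beta\in\mathcal N(K)$, decreasing in $\beta$, and $\chi_\beta\in C$ by recursion on $\beta<\omega_1$. Let $M_0=K$. Given $M_\beta$, choose $\chi_\beta\in C$ not vanishing on $G\cap M_\beta$. By Lemma~\ref{lem:base}(b), $\chi_\beta$ vanishes on $G\cap N_\beta$ for some $N_\beta\in\mathcal N(K)$; put $M_{\beta+1}=M_\beta\cap N_\beta$. At a limit ordinal $\gamma<\omega_1$ put $M_\gamma=\bigcap_{\beta<\gamma}M_\beta$, which is in $\mathcal N(K)$ because $\gamma$ is countable. By Lemma~\ref{lem:base}(c), $\chi_\beta$ extends to a homomorphism $\tilde\chi_\beta\colon K\to\mathbb T$ that vanishes on $N_\beta$, hence on $M_{\beta+1}$. The subgroup $\tilde\chi_\beta(M_\beta)$ of $\mathbb T$ is nontrivial, since $\chi_\beta$ does not vanish on $G\cap M_\beta$.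

Let $M=\bigcap_{\beta<\omega_1}M_\beta$. By \eqref{eq:perp}, $M^\perp=\bigcup_{\beta<\omega_1}M_\beta^\perp$, an increasing union of countable groups; so $|M^\perp|\le\omega_1$.

\emph{Step 2: a cluster point.} There is $\chi\in C$ such that for every neighborhood $W$ of $\chi$ the set $\{\beta:\chi_\beta\in W\}$ is uncountable. Otherwise each point of $C$ would have an open neighborhood containing $\chi_\beta$ for only countably many $\beta$, and finitely many of these neighborhoods would cover $C$, making $\omega_1$ countable. As $\chi\in(PG)^\wedge$, it vanishes on $G\cap N$ for some $N\in\mathcal N(K)$.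

The group $N+M$ is closed, and $(N+M)^\perp=N^\perp\cap M^\perp$ is a countable subset of the increasing union $\bigcup_{\beta<\omega_1}M_\beta^\perp$. Hence it is contained in $M_\alpha^\perp$ for some $\alpha<\omega_1$, which means
\begin{equation}\label{eq:alpha}
M_\alpha\subset N+M .
\end{equation}

\emph{Step 3: an element of $K$.} We claim that there is $x\in M_\alpha$ with $\|\tilde\chi_\beta(x)\|\ge1/8$ for all $\beta$ with $\alpha\le\beta<\omega_1$. We choose recursively $x_\beta\in K$, $\alpha\le\beta<\omega_1$, so that $x_\gamma-x_\beta\in M_\beta$ whenever $\alpha\le\beta\le\gamma<\omega_1$; in other words, the cosets $x_\beta+M_\beta$ are decreasing. Let $x_\alpha=0$. Given $x_\beta$, put $t=\tilde\chi_\beta(x_\beta)$. By \eqref{eq:quarter} there is $y\in M_\beta$ with $\|\tilde\chi_\beta(y)\|>1/4$, so $t$ and $t+\tilde\chi_\beta(y)$ cannot both have distance less than $1/8$ from $0$. Let $x_{\beta+1}$ be $x_\beta$ or $x_\beta+y$, so that $\|\tilde\chi_\beta(x_{\beta+1})\|\ge1/8$. At a limit $\gamma<\omega_1$ choose $x_\gamma$ in $\bigcap_{\alpha\le\beta<\gamma}(x_\beta+M_\beta)$, which is nonempty as the intersection of a decreasing family of nonempty compact sets.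 For the same reason there is a point $x$ in $\bigcap_{\alpha\le\beta<\omega_1}(x_\beta+M_\beta)$. Then $x\in x_\alpha+M_\alpha=M_\alpha$, and $\tilde\chi_\beta(x)=\tilde\chi_\beta(x_{\beta+1})$, because $x-x_{\beta+1}\in M_{\beta+1}$ and $\tilde\chi_\beta$ vanishes there. This proves the claim.

\emph{Step 4: an element of $G$.} By \eqref{eq:alpha} write $x=n+m$ with $n\in N$, $m\in M$. The group $(M\cap N)^\perp=M^\perp+N^\perp$ has cardinality at most $\omega_1$, i.e.\ $w(K/(M\cap N))\le\omega_1$. By hypothesis $G+(M\cap N)=K$, so there is $g\in G$ with $g-n\in M\cap N$. Then $g\in G\cap N$, whence $\chi(g)=0$. On the other hand $g-x=(g-n)-m\in M$, and $\tilde\chi_\beta$ vanishes on $M\subset M_{\beta+1}$. So $\chi_\beta(g)=\tilde\chi_\beta(x)$ and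
\[
\|\chi_\beta(g)\|\ge1/8\qquad\text{for all }\beta\text{ with }\alpha\le\beta<\omega_1 .
\]
But by Step 2 there are uncountably many $\beta$ with $\|\chi_\beta(g)-\chi(g)\|<1/8$, and one of them is $\ge\alpha$. This contradicts $\chi(g)=0$.
\end{proof}

Steps 1--3 use only that $G$ is $G_\delta$-dense, so they apply to $\Sigma$ in Example~\ref{ex:sigma} as well, with $C$ the closure of the set of coordinates. There we may take for $\chi_\beta$ the $\beta$-th coordinate and $M_\beta=\{x\in K:x(\gamma)=0\ \forall\gamma<\beta\}$. Then $M=0$, and the element $x$ of Step 3 has $x(\beta)=1/2$ for all $\beta\ge\alpha$. Step 4 would require $g=x$, but $x$ has uncountable support and is not in $\Sigma$.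

\begin{proof}[Proof of the second part]
Let $\lambda=\lambda^{\omega_1}$, and apply Lemma~\ref{lem:construction} with $\mu=\omega_1$, $J_0=\emptyset$ and $|J'|=\lambda$. The resulting group $G$ is $G_\delta$-dense in $K=L^J$ and satisfies (H). By Lemma~\ref{lem:reflexive} it is pseudocompact and reflexive, and has no infinite compact subsets; being infinite, it is not compact. Let $N\le K$ be closed with $w(K/N)\le\omega_1$, i.e.\ $|N^\perp|\le\omega_1$. By \eqref{eq:coord} there is $D\subset J$ with $|D|\le\omega_1$ and $N_D\subset N$. By (1), every $x\in K$ agrees on $D$ with some $g\in G$, so $G+N\supset G+N_D=K$. The first part of the theorem shows that $PG$ is reflexive.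
\end{proof}

\section{Proof of Theorem \ref{thm:class}}

If $K$ is metrizable, its points are $G_\delta$-sets. So a $G_\delta$-dense subgroup $G$ equals $K$, and $PK$ is discrete, hence reflexive.

Let $K$ be non-metrizable. We shall map $K$ onto a power $L^{\omega_1}$ and pull back the group of countably supported vectors. The dual $\Gamma=K^\wedge$ is uncountable.

\emph{Claim: $\Gamma$ contains a direct sum $A^{(\omega_1)}$ of $\omega_1$ copies of a group $A$, where $A=\mathbb Z$ or $A=\mathbb Z(p)$ with $p$ prime.} If not, the torsion-free rank of $\Gamma$ and the dimensions over $\mathbb F_p$ of all groups $\Gamma[p]=\{\gamma:p\gamma=0\}$ are countable, so each $\Gamma[p]$ is countable. Multiplication by $p$ maps $\Gamma[p^{n+1}]$ to $\Gamma[p^n]$ with kernel $\Gamma[p]$; by induction all $\Gamma[p^n]$ are countable. The torsion subgroup $t\Gamma$ is generated by these countably many groups, so it is countable as well. The torsion-free group $\Gamma/t\Gamma$ has countable rank and embeds into a rational vector space of countable dimension, so it is countable too. Thus $\Gamma$ is countable, a contradiction.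

Put $L=\mathbb T$ if $A=\mathbb Z$ and $L=\mathbb Z(p)$ if $A=\mathbb Z(p)$. Let $\gamma_\alpha$, $\alpha<\omega_1$, be generators of the summands of $A^{(\omega_1)}\le\Gamma$, and define the continuous homomorphism
\[
\pi\colon K\to L^{\omega_1},\qquad \pi(x)=(\gamma_\alpha(x))_{\alpha<\omega_1}.
\]
It is surjective: for $y\in L^{\omega_1}$, the assignment $\gamma_\alpha\mapsto y(\alpha)$ defines a homomorphism $A^{(\omega_1)}\to\mathbb T$, which extends to $\Gamma$ and is then evaluation at some $x\in K$ with $\pi(x)=y$. Let $\Sigma\le L^{\omega_1}$ be the subgroup of countably supported vectors, and put $G=\pi^{-1}(\Sigma)$.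

We need one more observation: \emph{for every $N\in\mathcal N(K)$ there is a countable $D\subset\omega_1$ with}
\begin{equation}\label{eq:dagger}
\pi(N)\supset N_D .
\end{equation}
Indeed, $\pi(N)$ is a closed subgroup of $L^{\omega_1}$. A character $\psi$ of $L^{\omega_1}$ vanishes on $\pi(N)$ if and only if $\psi\circ\pi\in N^\perp$, and $\psi\mapsto\psi\circ\pi$ is injective because $\pi$ is onto. So $\pi(N)^\perp$ is countable, and \eqref{eq:coord} applies.

\emph{$G$ is $G_\delta$-dense in $K$.} Let $x\in K$ and $N\in\mathcal N(K)$, and take $D$ from \eqref{eq:dagger}. The vector that agrees with $\pi(x)$ on $D$ and is $0$ off $D$ belongs to $\Sigma$ and to $\pi(x)+N_D\subset\pi(x+N)$. So some element of $x+N$ is mapped into $\Sigma$, i.e.\ $x+N$ meets $G$. Hence $G+N=K$, and Lemma~\ref{lem:base}(c) applies.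

\emph{$PG$ is not reflexive.} We apply Lemma~\ref{lem:test} to $\chi_\alpha=\gamma_\alpha|_G$, $\alpha<\omega_1$. Condition (i) holds because $\pi(G)\subset\Sigma$. For (ii), let $N\in\mathcal N(K)$, take $D$ from \eqref{eq:dagger}, and choose $\alpha\in\omega_1\setminus D$ and $l\in L\setminus\{0\}$. The vector with value $l$ at $\alpha$ and $0$ elsewhere lies in $N_D\subset\pi(N)$, so it equals $\pi(g)$ for some $g\in N$. It also lies in $\Sigma$, so $g\in G$. Thus $g\in G\cap N$ and $\chi_\alpha(g)=l\neq0$. This completes the proof of Theorem~\ref{thm:class}. \qed

\begin{thebibliography}{9}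
\bibitem{CR64} Comfort and Ross, Fund.\ Math., 1964.
\bibitem{CR66} Comfort and Ross, Pacific J.\ Math., 1966.
\bibitem{GRT} \emph{Reflexivity of prodiscrete topological groups}, \texttt{http://www3.uji.es/\~{}jgalindo/Inv/GRT2.pdf}.
\end{thebibliography}

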